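\title{Regular differential forms represent the de Rham cohomology of nonsingular real algebraic varieties}

\begin{abstract}
We prove that on a nonsingular real algebraic variety $X$, compact or not, every de Rham cohomology class of positive degree is represented by a closed differential form whose coefficients are regular functions. The proof has two independent parts. First, near a compact subset of $\mathbb R^M$ every rational cohomology class of positive degree is, up to a power of $\pi$, the class of a closed form with rational coefficients; in even degree the form is obtained by integrating a polynomial form along piecewise linear loops in a complex affine quadric. Second, every rational class of positive degree on an irreducible $X$ extends to a compactification of $X$ given by bounded regular functions; the obstruction is killed by a partition of unity made of sign functions.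
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{real algebraic variety} is a subset $X\subset\mathbb R^n$ that is the common zero set of finitely many real polynomials. It is \emph{nonsingular} if it is nonsingular at each of its points (the definition is recalled in Section~\ref{sec:prelim}); then $X$ is a smooth submanifold of $\mathbb R^n$. A function $f:X\to\mathbb R$ is \emph{regular} if $f=(p/q)|_X$ with $p,q\in\mathbb R[x_1,\dots,x_n]$ and $q$ nowhere zero on $X$. A map $X\to\mathbb R^M$ is \emph{regular} (or entire rational) if its coordinates are regular. A \emph{real algebraic differential form} on a nonsingular $X$, for short an \emph{algebraic form}, is the restriction to $X$ of a finite sum of terms $f\,dx_{j_1}\wedge\dots\wedge dx_{j_k}$ with $f$ regular on $X$. We identify the de Rham group $H^k_{dR}(X)$ with $H^k(X;\mathbb R)$ by de Rham's theorem, and we write $H^k_{dR}(X)_{alg}\subset H^k_{dR}(X)$ for the subspace of classes represented by closed algebraic forms.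

It is known that every de Rham class on a nonsingular quasiprojective complex algebraic variety is realized by a real algebraic form. The corresponding question for real varieties is posed in \cite{Problem}: \emph{is $H^k_{dR}(X)_{alg}=H^k_{dR}(X)$ for every nonsingular real algebraic variety $X$ and every $k\ge1$?}

Regular functions are flexible in one respect and rigid in another. The denominator $q$ may vanish anywhere on the complexification as long as it has no zero on $X$, and on compact sets polynomials approximate every continuous function. This settles the top degree for compact $X$ of dimension $d$: all $d$-forms are closed, the class of a $d$-form is given by its integrals over the orientable components, and so $H^d_{dR}(X)_{alg}$ is a dense subspace of a finite-dimensional space. On the other hand, a regular function that vanishes on a nonempty open subset of an irreducible nonsingular variety vanishes identically. There are no regular partitions of unity, and in degrees below the top a form that merely approximates a closed form need not be closed.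

Rigidity wins in degree $0$. On the hyperbola $ts=1$ a regular function is a rational function of $t$; if it is locally constant, it is constant. So $\operatorname{sgn}t$ represents a class in $H^0_{dR}$ that is not algebraic. One would guess that this failure propagates to positive degree by taking a product with a circle.

\begin{example}\label{ex:cyl}
Let $X_0=\{x^2+y^2=1,\ ts=1\}\subset\mathbb R^4$, the product of the circle and the hyperbola. It is an irreducible nonsingular surface with two connected components, the cylinders $t>0$ and $t<0$. Let $\alpha_0\in H^1(X_0;\mathbb Q)$ be the class that takes the value $\operatorname{sgn}t$ on the circle $S^1\times\{t\}$. No closed form with polynomial coefficients represents $\alpha_0$: its integral over $S^1\times\{t\}$ is a Laurent polynomial in $t$ that is locally constant, hence constant. But the map $X_0\to\mathbb R^2\setminus0$, $(x,y,t,s)\mapsto(x,ty)$, has degree $\operatorname{sgn}t$ on $S^1\times\{t\}$, so the pullback of the angle form,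
\[
\frac{x\,d(ty)-ty\,dx}{x^2+t^2y^2},
\]
is a closed algebraic form that represents $2\pi\alpha_0$. Its denominator mixes the variables of the two factors.
\end{example}

The guess is therefore wrong for $X_0$, and it is wrong in general.

\begin{theorem}\label{thm:main}
For every nonsingular real algebraic variety $X$, compact or not, and every $k\ge1$, one has $H^k_{dR}(X)_{alg}=H^k_{dR}(X)$.
\end{theorem}

The form in Example~\ref{ex:cyl} is the pullback of a rational form under a regular map, and this is the shape of the general proof. It splits into a statement about forms on compact pieces of Euclidean space and a statement that brings a noncompact $X$ into such a piece.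

\begin{theorem}\label{thm:poly}
Let $W\subset\mathbb R^M$ be a finite union of closed cubes of a cubical grid, $V=\operatorname{int}W$, $k\ge1$, $m=\lfloor k/2\rfloor+1$, and $\alpha\in H^k(W;\mathbb Q)$. There is a closed real $k$-form $\omega$ on $V$, whose coefficients are rational functions with rational coefficients and with denominators nowhere zero on $W$, such that $[\omega]=\pi^m\,\alpha|_V$.
\end{theorem}

\begin{theorem}\label{thm:comp}
Let $X$ be an irreducible nonsingular real algebraic variety, $k\ge1$, and $\alpha\in H^k(X;\mathbb Q)$. There are a regular map $\Psi:X\to\mathbb R^M$ with bounded image and a class $\alpha_K\in H^k(K;\mathbb Q)$, where $K=\overline{\Psi(X)}$, such that $\Psi^*\alpha_K=\alpha$.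
\end{theorem}

Section~\ref{sec:prelim} collects the standard facts that we use and deduces Theorem~\ref{thm:main}. Theorem~\ref{thm:poly} is proved in Section~\ref{sec:poly} by mapping to odd spheres; the even degrees need a loop construction in a complex quadric. Theorem~\ref{thm:comp} is proved in Section~\ref{sec:comp} by refining a normal crossing compactification. Section~\ref{sec:more} determines what happens in degree $0$ and draws a consequence for the complexification of $X$.

\section{Standard facts and the reduction}\label{sec:prelim}

\subsection{Nonsingular points and regular functions}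

Let $I(X)$ be the ideal of all polynomials that vanish on $X$, and $\mathbb R[X]=\mathbb R[x]/I(X)$. A point $x\in X$ is \emph{nonsingular} if the local ring $\mathbb R[X]_{\mathfrak m_x}$ is regular. If this ring has dimension $d$, then near $x$ the ideal $I(X)$ is generated by $n-d$ polynomials with independent differentials at $x$, so $X$ is a $d$-dimensional manifold near $x$. A regular local ring is a domain, so $x$ lies on exactly one irreducible component $X_\nu$ of $X$, and $X$ and $X_\nu$ have the same local ring at $x$. Hence the irreducible components of a nonsingular variety are pairwise disjoint and nonsingular, and an irreducible nonsingular variety is a manifold of pure dimension $d=\dim X$.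

Sums and products of regular functions are regular, and so is the inverse of a regular function without zeros. We need three more properties.

\begin{lemma}\label{lem:reg}
Let $X\subset\mathbb R^n$ be a nonsingular real algebraic variety.
\begin{enumerate}
\item[(a)] Let $\Psi:X\to\mathbb R^M$ be regular, and let $\omega$ be a form on an open neighborhood of $\Psi(X)$ whose coefficients are quotients of real polynomials with denominators nowhere zero on $\Psi(X)$. Then $\Psi^*\omega$ is an algebraic form on $X$.
\item[(b)] Let $F:X\to\mathbb R$ be a function such that for every $x\in X$ there are polynomials $g,p,q$ with $g(x)\ne0$, and with $q\ne0$ and $F=p/q$ everywhere on $X\cap\{g\ne0\}$. Then $F$ is regular.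
\item[(c)] A regular function on an irreducible component $X_\nu$, extended by $0$ to the other components, is regular on $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $p/q$ is a coefficient of $\omega$, then $p\circ\Psi$ and $q\circ\Psi$ are regular and $q\circ\Psi$ has no zero, so $(p/q)\circ\Psi$ is regular. If $\Psi_j=P/Q$ on $X$, then $d\Psi_j$ is the restriction of $(Q\,dP-P\,dQ)/Q^2$, an algebraic $1$-form.

(b) The ideal generated by all the polynomials $g$ is generated by finitely many of them, $g_1,\dots,g_r$, and these have no common zero on $X$. At each point of $X$ and for each $\nu$ we have $p_\nu q_\nu g_\nu^2=Fq_\nu^2g_\nu^2$: both sides vanish where $g_\nu=0$, and $p_\nu=Fq_\nu$ elsewhere. Hence $F=\sum_\nu p_\nu q_\nu g_\nu^2\big/\sum_\nu q_\nu^2g_\nu^2$, and the denominator is positive on $X$.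

(c) Let the polynomials $p_\nu$ and $p'$ have zero sets $X_\nu$ and $\bigcup_{\mu\ne\nu}X_\mu$ (take sums of squares of equations). For $p/q$ with $q\ne0$ on $X_\nu$ consider
\[
\frac{p\,q\,p'^2}{q^2p'^2+p_\nu^2}.
\]
On $X_\nu$ we have $p_\nu=0$ and $qp'\ne0$, because the components are disjoint, so the value is $p/q$. On the other components $p'=0$ and $p_\nu\ne0$, so the value is $0$.
\end{proof}

\subsection{Cohomology}

All spaces below are metrizable, and sheaves are sheaves of vector spaces. Cohomology is sheaf cohomology; with constant coefficients it agrees with singular cohomology on manifolds and finite polyhedra. We use the following facts.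

\begin{enumerate}
\item[(S1)] For a continuous map $f:A\to B$ and a sheaf $\mathcal F$ on $A$ there is a map $f^\sharp:H^k(B;f_*\mathcal F)\to H^k(A;\mathcal F)$, natural in $\mathcal F$, with $(gf)^\sharp=f^\sharp g^\sharp$. The composite $H^k(B;\mathbb Q)\to H^k(B;f_*\mathbb Q_A)\to H^k(A;\mathbb Q)$ is the pullback $f^*$. If every point of $B$ has a basis of neighborhoods $N$ with $H^q(f^{-1}(N);\mathcal F)=0$ for all $q>0$, then $R^qf_*\mathcal F=0$ for $q>0$ and $f^\sharp$ is an isomorphism.
\item[(S2)] Let $\iota:C\to B$ be the inclusion of a closed subset and $\mathcal F$ a sheaf on $B$. Then $\iota^\sharp:H^k(B;\iota_*\iota^{-1}\mathcal F)\to H^k(C;\iota^{-1}\mathcal F)$ is an isomorphism, and it turns the map induced by $\mathcal F\to\iota_*\iota^{-1}\mathcal F$ into restriction to $C$. The map $\mathcal F\to\iota_*\iota^{-1}\mathcal F$ is surjective; its kernel has stalk $\mathcal F_y$ at $y\notin C$ and $0$ at $y\in C$. So a homomorphism $\mathcal F\to\mathcal G$ that vanishes over $B\setminus C$ factors through $\iota_*\iota^{-1}\mathcal F$.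
\item[(S3)] A class $o\in H^k(B;\mathcal F)$ with $k\ge1$ restricts to $0$ on a neighborhood of each point: it is represented by a cocycle of an injective resolution, which is locally a coboundary.
\item[(S4)] For compact $K\subset\mathbb R^M$ one has $H^k(K;\mathbb Q)=\varinjlim H^k(U;\mathbb Q)$ over the open sets $U\supset K$.
\item[(S5)] Linear maps $\mathcal F(N)\to\mathcal G(N)$, given for $N$ in a basis of the topology and compatible with restriction for all $N'\subset N$ in the basis, define a homomorphism $\mathcal F\to\mathcal G$.
\end{enumerate}

\subsection{Proof of Theorem~\ref{thm:main}}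

We first pass from unions of cubes to arbitrary compact sets.

\begin{corollary}\label{cor:compact}
Let $K\subset\mathbb R^M$ be compact, $k\ge1$, and $\alpha_K\in H^k(K;\mathbb Q)$. Then $\pi^{\lfloor k/2\rfloor+1}\alpha_K$ is the restriction to $K$ of the class of a closed $k$-form on a neighborhood of $K$ with coefficients in $\mathbb Q(x_1,\dots,x_M)$ and denominators nowhere zero on $K$.
\end{corollary}

\begin{proof}
By (S4), $\alpha_K=\beta|_K$ with $\beta\in H^k(U;\mathbb Q)$ and $U\supset K$ open. Take a grid whose cubes have diameter less than the distance from $K$ to the complement of $U$, and let $W\subset U$ be the union of the closed cubes that meet $K$. All cubes that contain a given point of $K$ belong to $W$, and their union is a neighborhood of the point; so $K\subset\operatorname{int}W$. Apply Theorem~\ref{thm:poly} to $\beta|_W$.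
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:poly} and~\ref{thm:comp}]
The variety $X$ is the disjoint union of its finitely many irreducible components $X_\nu$, so $H^k_{dR}(X)=\bigoplus_\nu H^k_{dR}(X_\nu)$. By Lemma~\ref{lem:reg}(c), a closed algebraic form on $X_\nu$ extends by $0$ to a closed algebraic form on $X$. We may therefore assume that $X$ is irreducible.

As a semialgebraic set, $X$ is homeomorphic to a finite union of open simplices of a finite simplicial complex and has the homotopy type of a finite complex \cite[Ch.~9]{BCR}. Hence $H^k(X;\mathbb R)=H^k(X;\mathbb Q)\otimes\mathbb R$, and since $H^k_{dR}(X)_{alg}$ is a real subspace, it suffices to realize each $\alpha\in H^k(X;\mathbb Q)$. Take $\Psi,K,\alpha_K$ from Theorem~\ref{thm:comp}; $K$ is compact because $\Psi(X)$ is bounded. Take $\omega$ from Corollary~\ref{cor:compact} and put $m=\lfloor k/2\rfloor+1$. The form $\pi^{-m}\Psi^*\omega$ is closed, it represents $\Psi^*\alpha_K=\alpha$, and it is algebraic by Lemma~\ref{lem:reg}(a).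
\end{proof}

If $X$ is compact, Theorem~\ref{thm:comp} holds with $\Psi$ the inclusion, and Theorem~\ref{thm:poly} carries the whole argument.

\section{Rational forms on a union of cubes}\label{sec:poly}

Throughout this section $W$, $V$, $k$, $m$, $\alpha$ are as in Theorem~\ref{thm:poly}; note that $W$ is a finite CW complex. Let $\mathbf s$ denote the orientation generator of $H^d(S^d;\mathbb Z)$ and also the corresponding class in $H^d(\mathbb R^{d+1}\setminus0)$. Closedness is not preserved by approximating a form, but it is preserved by approximating a map and pulling back a fixed closed form. So we look for a target that carries a rational closed form and is universal enough for rational cohomology.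

\subsection{Maps to odd spheres}

\begin{lemma}\label{lem:sphere}
Let $T$ be a finite CW complex, $d$ odd, and $c\in H^d(T;\mathbb Q)$. There are an integer $N\ge1$ and a map $f:T\to S^d$ with $f^*\mathbf s=Nc$ in $H^d(T;\mathbb Q)$.
\end{lemma}

\begin{proof}
For $d=1$, a multiple $Nc$ comes from $H^1(T;\mathbb Z)=[T,S^1]$. Let $d\ge3$, and let $\mathrm{Tel}$ be the mapping telescope of a sequence $S^d\to S^d\to S^d\to\cdots$ of cellular maps of degrees $1,2,3,\dots$, that is, the union of their mapping cylinders glued end to end. It is a simply connected CW complex. Its reduced integral homology is the direct limit of that of the spheres: $\mathbb Q$ in degree $d$, where the generator of the $j$-th sphere corresponds to $1/(j-1)!$, and $0$ in the other degrees.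

We use three standard facts. A simply connected space whose reduced integral homology groups are $\mathbb Q$-vector spaces has homotopy groups that are $\mathbb Q$-vector spaces. A map of simply connected spaces that is an isomorphism on rational homology is an isomorphism on $\pi_*\otimes\mathbb Q$. By Serre's theorem, $\pi_j(S^d)$ is finite for $j\ne d$ when $d$ is odd. Applied to the inclusion of the first sphere, these give $\pi_j(\mathrm{Tel})\cong\pi_j(S^d)\otimes\mathbb Q$, which is $\mathbb Q$ for $j=d$ and $0$ otherwise. Thus $\mathrm{Tel}$ is an Eilenberg--MacLane space $K(\mathbb Q,d)$, and $c=g^*\iota$ for some $g:T\to\mathrm{Tel}$, where $\iota\in H^d(\mathrm{Tel};\mathbb Q)$ is the class that restricts to $\mathbf s$ on the first sphere. Since $T$ is compact, $g(T)$ lies in a finite subtelescope, which deformation retracts onto its last sphere, say the $j$-th. So $g$ is homotopic to a map $f$ into that sphere. There $\iota$ restricts to $\mathbf s/N$ with $N=(j-1)!$, and $f^*\mathbf s=Nc$.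
\end{proof}

The lemma is false for even $d$: a generator $c$ of $H^2(\mathbb{CP}^2;\mathbb Q)$ has $c^2\ne0$, whereas $(f^*\mathbf s)^2=0$ for every map $f$ to $S^2$.

\subsection{Odd degree $k=2m-1$}

On $\mathbb R^{2m}\setminus0$, with coordinates $y_1,\dots,y_{2m}$, put
\[
\eta_0=|y|^{-2m}\zeta,\qquad \zeta=\sum_{\nu}(-1)^{\nu-1}y_\nu\,dy_1\wedge\dots\wedge\widehat{dy_\nu}\wedge\dots\wedge dy_{2m}.
\]
With $\mathrm{vol}=dy_1\wedge\dots\wedge dy_{2m}$ we have $d\zeta=2m\,\mathrm{vol}$ and $d(|y|^{-2m})\wedge\zeta=-2m|y|^{-2m}\mathrm{vol}$, so $\eta_0$ is closed. By Stokes, $\int_{S^{2m-1}}\eta_0=2m\cdot\pi^m/m!$, so $[\eta_0]=\frac{2\pi^m}{(m-1)!}\,\mathbf s$. The exponent $2m$ is even, so $\eta_0$ is a rational form.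

Take $f:W\to S^{2m-1}$ with $f^*\mathbf s=N\alpha$ from Lemma~\ref{lem:sphere}. By the Weierstrass theorem there is a polynomial map $v:\mathbb R^M\to\mathbb R^{2m}$ with $|v-f|<1$ on $W$, and a small change of its coefficients makes them rational. The segment from $f(x)$ to $v(x)$ avoids $0$, so $v\ne0$ on $W$ and $v\simeq f$ in $\mathbb R^{2m}\setminus0$. The form $v^*\eta_0$ is closed on $V$, its coefficients lie in $\mathbb Q(x)$ with denominator $(|v|^2)^m$, and $[v^*\eta_0]=\frac{2\pi^m}{(m-1)!}N\,\alpha|_V$. Multiplication by $(m-1)!/2N$ proves Theorem~\ref{thm:poly} for odd $k$.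

\subsection{Even degree $k=2m-2$: the quadric}

Now $m\ge2$. Both ingredients of the odd case fail: there is no map to $S^k$, and the analogue of $\eta_0$ on $\mathbb R^{k+1}\setminus0$ has the irrational denominator $|y|^{k+1}$. Multiplying $\alpha$ by the generator of $H^1(S^1)$ gives a class of odd degree $2m-1$ on $W\times S^1$, and $\alpha$ is recovered by integrating over the circle. But integration destroys rationality: $\int_0^1dt/(1+x^2t^2)=\arctan(x)/x$. It preserves rationality if the integrand is a \emph{polynomial} in $t$. So we want a model of $S^{2m-1}$ whose fundamental class is a polynomial form and in which loops can be composed of polynomial paths. The sphere itself is bounded and contains no nonconstant polynomial path; its complexification contains many lines.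

Write $v\cdot w=\sum_\nu v_\nu w_\nu$ for $v,w\in\mathbb C^m$, and let
\[
Q=\{(v,w)\in\mathbb C^m\times\mathbb C^m:\ v\cdot w=1\},
\]
a complex submanifold of dimension $2m-1$. In the complex coordinates $a_\nu,b_\nu$ with $v_\nu=a_\nu+ib_\nu$, $w_\nu=a_\nu-ib_\nu$ its equation is $\sum(a_\nu^2+b_\nu^2)=1$, and the real sphere is the locus $w=\bar v$. The equation of $Q$ is affine in $v$ for fixed $w$ and affine in $w$ for fixed $v$: two points of $Q$ with the same $w$, or the same $v$, are joined by a segment in $Q$. Put
\[
\sigma=\sum_\nu(-1)^{\nu-1}w_\nu\,dw_1\wedge\dots\wedge\widehat{dw_\nu}\wedge\dots\wedge dw_m\wedge dv_1\wedge\dots\wedge dv_m ,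
\]
and let $\operatorname{pr}:Q\to\mathbb C^m\setminus0$ be the projection $(v,w)\mapsto v$.

\begin{lemma}\label{lem:quadric}
The form $\sigma|_Q$ is closed, and $[\sigma|_Q]=\kappa\operatorname{pr}^*\mathbf s$ in $H^{2m-1}(Q;\mathbb C)$ with $\kappa=(-1)^{m(m-1)/2}(2\pi i)^m/(m-1)!$.
\end{lemma}

\begin{proof}
We have $d\sigma=m\,dw_1\wedge\dots\wedge dw_m\wedge dv_1\wedge\dots\wedge dv_m$. On $Q$ the relation $\sum(v_\nu dw_\nu+w_\nu dv_\nu)=0$, whose coefficients are not all zero, makes these $2m$ one-forms linearly dependent at each point, so $d(\sigma|_Q)=0$.

The section $\varsigma(v)=(v,\bar v/|v|^2)$ is a homotopy inverse of $\operatorname{pr}$: move $w$ linearly to $\bar v/|v|^2$ in the affine fiber. So $H^{2m-1}(Q;\mathbb C)=\mathbb C\operatorname{pr}^*\mathbf s$, and the coefficient of $[\sigma|_Q]$ is $\int_{S^{2m-1}}\varsigma^*\sigma$. On the unit sphere $\varsigma^*\sigma$ is obtained by substituting $w=\bar v$ in $\sigma$; this substitution defines a smooth form on the ball $B^{2m}$, and Stokes gives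
\[
\int_{S^{2m-1}}\varsigma^*\sigma=m\int_{B^{2m}}d\bar v_1\wedge\dots\wedge d\bar v_m\wedge dv_1\wedge\dots\wedge dv_m=m\,(-1)^{m(m-1)/2}(2i)^m\frac{\pi^m}{m!},
\]
because $d\bar v_\nu\wedge dv_\nu$ is $2i$ times the area form of the $\nu$-th coordinate plane, and the sign comes from pairing $d\bar v_\nu$ with $dv_\nu$.
\end{proof}

Complex coefficients are now unavoidable. Let $\mathcal O_W$ be the ring of functions $p/q$ with $p\in\mathbb Q(i)[x]$, $q\in\mathbb Q[x]$ and $q$ nowhere zero on $W$. It is closed under partial derivatives. For $p\in\mathbb Q(i)[x]$ let $\bar p$ have the conjugate coefficients; at real points $\bar p(x)=\overline{p(x)}$, and $p\bar p=|p|^2\in\mathbb Q[x]$. If $p/q\in\mathcal O_W$ has no zero on $W$, then its inverse $q\bar p/(p\bar p)$ lies in $\mathcal O_W$. The real part of $p/q$ is $\frac12(p+\bar p)/q\in\mathbb Q(x)$.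

\subsection{A worked case: the two-sphere}

The smallest case, $k=2$ and $m=2$, can be done by hand. Here $\sigma=(w_1dw_2-w_2dw_1)\wedge dv_1\wedge dv_2$.

\begin{example}\label{ex:S2}
Let $a,b$ be smooth complex functions on a manifold such that $u=1-ab$ has no zero. Consider four segments in $Q$, with $t\in[0,1]$, each starting where the previous one ends:
\[
\begin{array}{lll}
(1) & v=(1,ta), & w=(1,0);\\
(2) & v=(1,a), & w=(1-tab,\,tb);\\
(3) & v=(1+tab/u,\,(1-t)a), & w=(u,b);\\
(4) & v=(u^{-1},0), & w=(u,(1-t)b).
\end{array}
\]
The pullback of $\sigma$ vanishes on (1), (2), (4), where $dw=0$, $dv_1=0$, $dv_2=0$ respectively. On (3) put $\zeta=u\,db-b\,du$. Then $\zeta\wedge da=-da\wedge db$ and $\zeta\wedge du=ub\,da\wedge db$, and contraction with $\partial_t$ gives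
\[
-\zeta\wedge\Big(\frac{ab}{u}(1-t)\,da-\frac{at}{u^2}\,du\Big)=\frac{ab}{u}\,da\wedge db .
\]
Integration over the whole path thus produces the form
\[
\frac{ab}{1-ab}\,da\wedge db=\frac{da\wedge db}{1-ab}-d(a\,db),
\]
which is closed and rational in $a$ and $b$.

On $\mathbb R^3\setminus0$ let $r,\theta$ be polar coordinates in the $(x_1,x_2)$-plane and take
\[
a=x_1+ix_2,\qquad b=\frac{-2i\,(x_1-ix_2)}{x_3-ir^2},\qquad u=\frac{x_3+ir^2}{x_3-ir^2}=e^{2i\psi},
\]
where $\psi=\arg(x_3+ir^2)\in[0,\pi]$. From $da\wedge du=-a\,da\wedge db$ we get, off the $x_3$-axis,
\[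
\frac{da\wedge db}{u}=-\frac{da}a\wedge\frac{du}u=-\Big(\frac{dr}r+i\,d\theta\Big)\wedge2i\,d\psi .
\]
Hence $-\frac12\operatorname{Re}(da\wedge db/u)=-d\theta\wedge d\psi$. Using $d\psi=(x_3\,d(r^2)-r^2dx_3)/(x_3^2+r^4)$, $d(r^2)\wedge d\theta=2\,dx_1\wedge dx_2$ and $r^2d\theta=x_1dx_2-x_2dx_1$, this form equals
\[
\eta=\frac{2x_3\,dx_1\wedge dx_2+(x_1dx_2-x_2dx_1)\wedge dx_3}{x_3^2+(x_1^2+x_2^2)^2}.
\]
It is closed, and its denominator has no zero on $\mathbb R^3\setminus0$. On $S^2$ the angle $\psi$ runs from $0$ at the north pole to $\pi$ at the south pole, so $\int_{S^2}\eta=\pi\cdot2\pi=2\pi^2$ for the outward orientation. Thus $\eta/2$ represents $\pi^2\mathbf s$, as Theorem~\ref{thm:poly} predicts.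
\end{example}

Two features of the example persist. The path alternates between moving $v$ and moving $w$, and it ends not at its starting point $(e_1,e_1)$ but at $(u^{-1}e_1,ue_1)$, so it has to be closed up. What the general case adds is a way to produce a path with a prescribed class.

\subsection{A polygonal loop in the quadric}

Let $S^1=[0,1]/(0\sim1)$ with base point $*$, and let $\vartheta$ be the generator of $H^1(S^1,*;\mathbb Z)=H^1(S^1;\mathbb Z)$ given by the orientation. To have all loops start at one point we apply Lemma~\ref{lem:sphere} to the finite complex $T=(W\times S^1)/(W\times *)$ and the class $\alpha\times\vartheta\in H^{2m-1}(W\times S^1,W\times *;\mathbb Q)=H^{2m-1}(T;\mathbb Q)$. A rotation of the sphere, which is homotopic to the identity, moves the image of the base point of $T$ to $e_1$. We obtain a continuous map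
\[
f:W\times[0,1]\to S^{2m-1}\subset\mathbb C^m,\qquad f(x,0)=f(x,1)=e_1,
\]
with $f^*\mathbf s=N(\alpha\times\vartheta)$ on $W\times S^1$.

By uniform continuity there are $0=s_0<\dots<s_\ell=1$ with $|f(x,s)-f(x,s')|<\frac14$ for $x\in W$ and $s,s'\in[s_{j-1},s_j]$. Choose polynomial maps $v_j:\mathbb R^M\to\mathbb C^m$ with coefficients in $\mathbb Q(i)$ and $|v_j-f(\cdot,s_j)|<\frac18$ on $W$, with $v_0=v_\ell=e_1$. Put $n_j=v_j\cdot\bar v_j=|v_j|^2$ and $u_j=v_j\cdot\bar v_{j-1}$. On $W$ we have $|v_j|>\frac78$ and $|v_j-v_{j-1}|<\frac12$, so $n_j>0$ and
\[
\operatorname{Re}u_j=\tfrac12\big(|v_j|^2+|v_{j-1}|^2-|v_j-v_{j-1}|^2\big)>0 .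
\]

The points $\varsigma(v_j)=(v_j,\bar v_j/n_j)$ lie on $Q$. To go from one to the next by moving first $v$ and then $w$, we need the corner $(v_j,\bar v_{j-1}/n_{j-1})$ to lie on $Q$; but the product of its entries is $\mu_j=u_j/n_{j-1}$, not $1$. Since $\mu_j$ has no zero, the defect is removed by the scaling $(v,w)\mapsto(\lambda^{-1}v,\lambda w)$, which preserves $Q$. Put
\[
\lambda_0=1,\quad\lambda_j=\mu_1\cdots\mu_j,\quad\tilde v_j=v_j/\lambda_j,\quad\tilde w_j=\lambda_j\bar v_j/n_j,\quad\lambda=\lambda_\ell .
\]
The functions $\mu_j$ have positive real part on $W$, so $\lambda_j^{\pm1}$ and all entries of $\tilde v_j,\tilde w_j$ lie in $\mathcal O_W$, and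
\[
\tilde v_j\cdot\tilde w_j=1,\qquad\tilde v_j\cdot\tilde w_{j-1}=\frac{\lambda_{j-1}}{\lambda_j}\,\mu_j=1 .
\]
For $j=1,\dots,\ell$ and $t\in[0,1]$ define the segments
\[
\begin{array}{lll}
A_j: & v=(1-t)\tilde v_{j-1}+t\tilde v_j, & w=\tilde w_{j-1};\\
B_j: & v=\tilde v_j, & w=(1-t)\tilde w_{j-1}+t\tilde w_j .
\end{array}
\]
In the order $A_1,B_1,\dots,A_\ell,B_\ell$ they lead in $Q$ from $(e_1,e_1)$ to $(\lambda^{-1}e_1,\lambda e_1)$. To return we use a second coordinate, and here $m\ge2$ is needed. The vector $w^*=\lambda e_1+(1-\lambda)e_2$ has product $1$ with both $\lambda^{-1}e_1$ and $e_1+e_2$, and $e_1+e_2$ has product $1$ with $e_1$. So the segments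
\[
\begin{array}{lll}
C_1: & v=\lambda^{-1}e_1, & w=(1-t)\lambda e_1+tw^*;\\
C_2: & v=(1-t)\lambda^{-1}e_1+t(e_1+e_2), & w=w^*;\\
C_3: & v=e_1+e_2, & w=(1-t)w^*+te_1;\\
C_4: & v=e_1+(1-t)e_2, & w=e_1
\end{array}
\]
lie in $Q$ and lead back to $(e_1,e_1)$. For $m=1$ nothing of the kind exists: $v(t)w(t)=1$ forces polynomial paths to be constant, in accordance with the failure of Theorem~\ref{thm:main} in degree $0$.

Denote these $\rho=2\ell+4$ segments, in order, by $H_1,\dots,H_\rho:V\times[0,1]\to Q$. Each is polynomial in $t$ with coefficients in $\mathcal O_W$. To smooth the corners, fix a smooth nondecreasing $\chi:[0,1]\to[0,1]$ that is $0$ near $0$ and $1$ near $1$, and define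
\[
H:V\times\mathbb R/\rho\mathbb Z\to Q,\qquad H(x,\tau)=H_j(x,\chi(\tau-j+1))\quad\text{for }\tau\in[j-1,j].
\]
Near integer $\tau$ the map $H$ is locally independent of $\tau$, so $H$ is smooth.

\subsection{Integration over the loop}

Write a form on $V\times\mathbb R/\rho\mathbb Z$ as $\Omega=\Omega'_\tau+d\tau\wedge\Omega''_\tau$, where $\Omega'_\tau,\Omega''_\tau$ are forms on $V$ depending on $\tau$, and put $I(\Omega)=\int_0^\rho\Omega''_\tau\,d\tau$. The $d\tau$-component of $d\Omega$ is $\partial_\tau\Omega'_\tau-d\Omega''_\tau$, and $\int_0^\rho\partial_\tau\Omega'_\tau\,d\tau=0$ by periodicity. Hence $I(d\Omega)=-dI(\Omega)$: the operator $I$ takes closed forms to closed forms and exact forms to exact forms. If $\beta$ is a closed form of even degree on $V$ and $\vartheta_\rho$ is the generator of $H^1(\mathbb R/\rho\mathbb Z;\mathbb Z)$, represented by $d\tau/\rho$, then $I(\beta\wedge d\tau/\rho)=\beta$. So on cohomology $I([\beta]\times\vartheta_\rho)=\pm[\beta]$, where the sign depends only on the convention for the cross product.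

Put $\omega'=I(H^*\sigma)$, a closed complex $(2m-2)$-form on $V$.

\begin{lemma}\label{lem:coeff}
The coefficients of $\omega'$ lie in $\mathcal O_W$.
\end{lemma}

\begin{proof}
If $H_j^*\sigma=\Omega'_t+dt\wedge\Omega''_t$, then on the $j$-th interval the $d\tau$-component of $H^*\sigma$ is $\chi'\,\Omega''_\chi$, and the substitution $t=\chi$ gives
\[
\omega'=\sum_{j=1}^\rho\int_0^1\iota_{\partial_t}(H_j^*\sigma)\,dt .
\]
Since $\sigma$ has polynomial coefficients over $\mathbb Z$ and $\mathcal O_W$ is a ring closed under partial derivatives, each integrand is a polynomial in $t$ whose coefficients are forms with coefficients in $\mathcal O_W$. Finally $\int_0^1t^r\,dt\in\mathbb Q$.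
\end{proof}

The segments $C_1,\dots,C_4$ contribute nothing to this sum: on them all $dv_\nu,dw_\nu$ are combinations of $d\lambda$ and $dt$, and $\sigma$ has degree at least $3$. Their role is to make the path a loop, so that the class of $\omega'$ can be computed by a homotopy.

\subsection{The class of $\omega'$}

Let $\gamma:[0,\rho]\to[0,1]$ be continuous and nondecreasing, running from $s_{j-1}$ to $s_j$ on the interval of $A_j$ and constant on the other intervals. Then $\gamma(0)=0$ and $\gamma(\rho)=1$, so $\gamma$ induces a map $\mathbb R/\rho\mathbb Z\to S^1$ of degree one. Put $\tilde f(x,\tau)=f(x,\gamma(\tau))$; then $\tilde f^*\mathbf s=N(\alpha|_V\times\vartheta_\rho)$.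

\begin{lemma}\label{lem:homotopy}
The maps $\operatorname{pr}\circ H$ and $\tilde f$ from $V\times\mathbb R/\rho\mathbb Z$ to $\mathbb C^m\setminus0$ are homotopic.
\end{lemma}

\begin{proof}
The polygon with vertices $v_j$ is close to $\tilde f$, but $\operatorname{pr}\circ H$ has the vertices $v_j/\lambda_j$, and the products $\lambda_j$ are not under control. We first undo the scaling, one factor $\mu_j$ at a time.

\emph{Step 1.} For $\xi\in[0,1]$ let $\mu_j^\xi=(1-\xi)\mu_j+\xi$, which has positive real part, and $\lambda_j^\xi=\mu_1^\xi\cdots\mu_j^\xi\ne0$. In the formulas for the $v$-components of all segments replace $\lambda_j$ by $\lambda_j^\xi$, keeping the parametrization. This is a continuous family of loops based at $e_1$, equal to $\operatorname{pr}\circ H$ for $\xi=0$. It avoids $0$. On $A_j$ we have $v=(1-t)v_{j-1}/\lambda^\xi_{j-1}+tv_j/\lambda^\xi_j$, so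
\[
v\cdot\bar v_{j-1}=\frac{n_{j-1}}{\lambda^\xi_{j-1}\mu^\xi_j}\big[(1-t)\mu_j^\xi+t\mu_j\big],
\]
and the bracket has positive real part. On $B_j$, $C_1$, $C_3$ the vector $v$ is constant in $t$ and nonzero. On $C_2$ the second coordinate of $v$ is $t$, and at $t=0$ the first is $1/\lambda^\xi_\ell$. On $C_4$ the first coordinate is $1$.

\emph{Step 2.} For $\xi=1$ all $\lambda_j^\xi$ equal $1$. The loop is the polygon $v_0\to v_1\to\dots\to v_\ell=e_1$, with pauses on the intervals of the $B_j$, followed on the last four intervals by a path $e_1+\epsilon(\tau)e_2$ with $\epsilon=0$ at both ends. Shrinking $\epsilon$ linearly to $0$ replaces this path by the constant $e_1$, which equals $\tilde f$ there. On the interval of $A_j$ both $v_{j-1}$ and $v_j$, hence all points of the segment between them, are at distance less than $\frac18+\frac14$ from $f(x,\gamma(\tau))$. On the interval of $B_j$ the distance from $v_j$ to $f(x,s_j)$ is less than $\frac18$. Since $|\tilde f|=1$, the straight-line homotopy to $\tilde f$ avoids $0$.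
\end{proof}

By Lemmas~\ref{lem:quadric} and~\ref{lem:homotopy}, $[H^*\sigma]=\kappa N(\alpha|_V\times\vartheta_\rho)$, so $[\omega']=\pm\kappa N\,\alpha|_V$ in $H^{2m-2}(V;\mathbb C)$. Since $\kappa\in i^m\pi^m\mathbb Q^*$, there is $c\in\mathbb Q^*$ with $[c\,i^{-m}\omega']=\pi^m\alpha|_V$. This class is real, so it is also represented by the closed form $\omega=\operatorname{Re}(c\,i^{-m}\omega')$. By Lemma~\ref{lem:coeff} the coefficients of $\omega$ lie in $\mathbb Q(x)$ with denominators nowhere zero on $W$. This completes the proof of Theorem~\ref{thm:poly}.

\section{Extending a class to a compactification}\label{sec:comp}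

Section~\ref{sec:poly} used compactness of $W$ for approximation and for subdividing loops. We now prove Theorem~\ref{thm:comp}. If $X$ is compact we take the inclusion. A variety of dimension $0$ is finite, so from now on $X\subset\mathbb R^n$ is irreducible, nonsingular, of dimension $d\ge1$. We write $\widehat{\mathbb R}=\mathbb R\cup\{\infty\}$ and embed it as the unit circle in $\mathbb R^2$ by
\[
y\mapsto\Big(\frac{1-y^2}{1+y^2},\frac{2y}{1+y^2}\Big),\qquad\infty\mapsto(-1,0).
\]
A regular function $X\to\mathbb R\subset\widehat{\mathbb R}$ thereby becomes a bounded regular map $X\to\mathbb R^2$.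

\subsection{The circle times the hyperbola}

A fixed compactification does not suffice, but taking closures of graphs repairs it.

\begin{example}\label{ex:blow}
The surface $X_0$ of Example~\ref{ex:cyl} has the compactification $\bar X_0=S^1\times\widehat{\mathbb R}$ with boundary circles $t=0$ and $t=\infty$. The class $\alpha_0$ does not extend to this torus, because the circles $t=1$ and $t=-1$ are homologous there. Let $K_0\subset\bar X_0\times\widehat{\mathbb R}^2$ be the closure of the graph of the regular functions $\varphi=x/t$ and $\varphi'=ty$. The map
\[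
G=\frac{(x+ity)^2}{x^2+t^2y^2}=\frac{(\varphi+iy)^2}{\varphi^2+y^2}=\frac{(x+i\varphi')^2}{x^2+\varphi'^2}:\ X_0\to S^1
\]
has degree $2\operatorname{sgn}t$ on $S^1\times\{t\}$. The second expression is continuous in $(\varphi,y)\in\widehat{\mathbb R}\times[-1,1]$ except at $(0,0)$, and $\varphi^2+y^2\ge\frac14$ for $|t|<2$. The third is continuous in $(x,\varphi')$ except at $(0,0)$, and $x^2+\varphi'^2\ge\frac14$ for $|t|>\frac12$. So $G$ extends continuously to $K_0$, and $\alpha_0$ is the restriction of the class $\frac12G^*\mathbf s$ on $K_0$.
\end{example}

The function $\varphi$ is the product of $1/t$, which has a pole along the boundary circle $t=0$, and $x$, whose zero set cuts that circle into two arcs without cohomology. The general construction uses functions of the same form: a product of poles along the boundary times a product of ``walls''.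

\subsection{A normal crossing compactification}

Let $Y_0\subset\mathbb P^n_{\mathbb R}$ be the closure of $\operatorname{Spec}\mathbb R[X]\subset\mathbb A^n_{\mathbb R}$. It is an integral projective scheme because $I(X)$ is prime. Its real points in $\mathbb A^n$ are the points of $X$, and its local ring at $x\in X$ is $\mathbb R[X]_{\mathfrak m_x}$, which is regular. Let $\Sigma$ be the union of $\operatorname{Sing}Y_0$ and the part of $Y_0$ in the hyperplane at infinity. Then $(Y_0\setminus\Sigma)(\mathbb R)=X$; this is where nonsingularity of every point of $X$ is used.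

We apply Hironaka's theorems in the form \cite[Thms 3.36, 3.35]{Kollar}: first a resolution that is an isomorphism over the regular locus, then a principalization of the ideal of the preimage of $\Sigma$ that is an isomorphism off that preimage. The result is a projective birational morphism $Y\to Y_0$ with $Y\subset\mathbb P^r_{\mathbb R}$ regular and projective, an isomorphism over $Y_0\setminus\Sigma$, such that the preimage of $\Sigma$ is a simple normal crossing divisor $D=\bigcup_aD_a$. This means that the $D_a$ are irreducible and regular, and that at each point of $Y$ local equations of the $D_a$ through the point are part of a regular system of parameters.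

Put $\bar X=Y(\mathbb R)$, $Z_a=D_a(\mathbb R)$, $Z=\bigcup_aZ_a$, and $A(x)=\{a:x\in Z_a\}$ for $x\in\bar X$. Recall that $\bar X$ is a compact manifold of dimension $d$; that an element of the local ring $\mathcal O_{Y,x}$ at a real point $x$ defines a smooth function on $\bar X$ near $x$ and is a unit exactly when it is nonzero at $x$; and that a regular system of parameters at $x$ is a smooth coordinate system near $x$. So near $x$ the sets $Z_a$, $a\in A(x)$, are distinct coordinate hyperplanes, and $\bar X\setminus Z$ is open and dense. The isomorphism $Y\setminus D\cong Y_0\setminus\Sigma$ identifies $X$ with $\bar X\setminus Z$; let $j:X\to\bar X$ be the inclusion.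

Let $y_0,\dots,y_r$ be homogeneous coordinates and $Y^\circ=Y\setminus\{\sum y_\mu^2=0\}$. This is an affine open subscheme that contains all real points of $Y$. If $F\in\mathcal O(Y^\circ)$, then near each $x\in X$ the function $F$ is regular on an open subscheme of $\operatorname{Spec}\mathbb R[X]$, so it is a quotient $p/q$ on a principal open neighborhood; by Lemma~\ref{lem:reg}(b), $F|_X$ is regular on $X$. The functions $y_\mu y_{\mu'}/\sum y_\nu^2$, which we list as $\xi_1,\dots,\xi_{M_0}$, belong to $\mathcal O(Y^\circ)$ and embed $\mathbb P^r(\mathbb R)$ in $\mathbb R^{M_0}$ \cite[3.4.4]{BCR}. We regard $\bar X$ as a subset of $\mathbb R^{M_0}$; then $j$ is a regular map.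

We need regular functions on $X$ with a simple pole along $Z_a$. The inverse of a local equation of $D_a$ will not do, since it may have further poles on $X$; a sum of squares removes them. Let $g_{a,\nu}$ (finitely many $\nu$) generate the ideal of $D_a$ in $\mathcal O(Y^\circ)$, and put
\[
q_a=\sum_\nu g_{a,\nu}^2,\qquad f_{a,\nu}=g_{a,\nu}/q_a .
\]
On $\bar X$ the function $q_a$ vanishes exactly on $Z_a$, so $f_{a,\nu}$ is regular on $X$.

\begin{lemma}\label{lem:pole}
For $x\in Z_a$ there are an index $\nu$ and a generator $t_a$ of the ideal of $D_a$ in $\mathcal O_{Y,x}$ such that $f_{a,\nu}=1/t_a$ on $X$ near $x$.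
\end{lemma}

\begin{proof}
The ideal of $D_a$ at $x$ is principal, say generated by $z$, and it is generated by the $g_{a,\nu}=c_\nu z$. Writing $z$ as a combination of the $g_{a,\nu}$ shows that the $c_\nu$ generate the unit ideal of the local ring, so some $c_\nu$ is a unit and $g_{a,\nu}$ is a generator. Then $g_{a,\mu}=b_\mu g_{a,\nu}$ with $b_\nu=1$, and $q_a=g_{a,\nu}^2\sum_\mu b_\mu^2$, where $\sum_\mu b_\mu^2\ge1$ at the real point $x$ is a unit. Take $t_a=g_{a,\nu}\sum_\mu b_\mu^2=q_a/g_{a,\nu}$.
\end{proof}

A \emph{good cube} at $x\in\bar X$ is an open set $N$ that is mapped onto a cube $\{|z_1|<\eta,\dots,|z_d|<\eta\}$ by a chart $z$ centered at $x$, together with a choice of $\nu(a)$ for $a\in A(x)$, such that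
\begin{enumerate}
\item[(G1)] $N$ meets $Z_a$ only for $a\in A(x)$;
\item[(G2)] for $a\in A(x)$ there are distinct coordinates $t_a$ among the $z_\mu$ such that $t_a$ generates the ideal of $D_a$ in $\mathcal O_{Y,y}$ for every $y\in N$, and $f_a:=f_{a,\nu(a)}$ equals $1/t_a$ on $N\cap X$.
\end{enumerate}
Then $Z_a\cap N=\{t_a=0\}$. The $t_a$ of Lemma~\ref{lem:pole} differ by units from local equations that are part of a regular system of parameters, so they are part of one as well, and they generate the ideals of the $D_a$ on a Zariski neighborhood of $x$. Hence every $x$ has arbitrarily small good cubes, and good cubes form a basis of the topology of $\bar X$.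

\subsection{The obstruction}

Let $\mathcal J=j_*\mathbb Q_X$; its sections over $N$ are the locally constant functions on $N\cap X$. Since $X$ is dense, $\mathbb Q_{\bar X}\to\mathcal J$ is injective. Put $\mathcal S=\mathcal J/\mathbb Q_{\bar X}$, a sheaf supported on $Z$ that records the jumps of locally constant functions across $Z$.

For a good cube $N$ at $x$, the set $N\cap X=\{t_a\ne0,\ a\in A(x)\}$ has $2^{|A(x)|}$ components, given by the signs of the $t_a$, and each is convex in the chart. By (S1), $j^\sharp:H^k(\bar X;\mathcal J)\to H^k(X;\mathbb Q)$ is an isomorphism. Moreover $\mathcal J(N)$ is the space of rational-valued functions on the group $\{\pm1\}^{A(x)}$, which has the characters as a basis. These are the functions $\operatorname{sgn}f_B$, where $B\subset A(x)$, $f_B=\prod_{a\in B}f_a$ and $f_\emptyset=1$. Since $N$ is connected and $H^1(N;\mathbb Q)=0$, we have $\mathcal S(N)=\mathcal J(N)/\mathbb Q$, with basis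
\[
[\operatorname{sgn}f_B],\qquad\emptyset\ne B\subset A(x).
\]
Let $\hat\alpha\in H^k(\bar X;\mathcal J)$ be the class with $j^\sharp\hat\alpha=\alpha$, and let $o\in H^k(\bar X;\mathcal S)$ be its image. By the long exact sequence, $\alpha$ extends to $\bar X$ if and only if $o=0$. In Example~\ref{ex:blow}, near the circle $t=0$ the sheaf $\mathcal S$ is the constant sheaf on this circle generated by $[\operatorname{sgn}t]$.

By (S3), which needs $k\ge1$, the class $o$ vanishes locally. If continuous functions acted on $\mathcal S$, a partition of unity would write $o$ as a sum of classes supported in small sets and give $o=0$. Only locally constant functions act. The substitute is this. Cut $\bar X$ into small cells by walls $h_l=0$. Off the walls, the indicator function of the cell where $h_l$ has sign $\varepsilon_l$ is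
\begin{equation}\label{eq:indicator}
\prod_l\frac{1+\varepsilon_l\operatorname{sgn}h_l}{2}=2^{-L}\sum_{E}\varepsilon_E\operatorname{sgn}h_E ,
\end{equation}
in the notation fixed below. So it is enough to make sense of multiplication by $\operatorname{sgn}h_E$, which should send $[\operatorname{sgn}f_B]$ to ``$[\operatorname{sgn}(h_Ef_B)]$''. On $\bar X$ this is meaningless where a wall meets $Z$. It acquires a meaning on a space on which $h_Ef_B$ has a well-defined value in $\widehat{\mathbb R}$.

\subsection{Walls and the new compactification}

Cover $\bar X$ by open sets on which $o$ restricts to $0$, and let $\delta$ be a Lebesgue number of the cover for the metric of $\mathbb R^{M_0}$. Choose $c_0<c_1<\dots<c_p$ with $c_0<\xi_\mu<c_p$ on $\bar X$ for all $\mu$ and with $c_{\nu+1}-c_\nu<\delta/\sqrt{M_0}$. Let $h_1,\dots,h_L$ be the functions $\xi_\mu-c_\nu$; they are continuous on $\bar X$ and regular on $X$. For $\varepsilon\in\{\pm1\}^L$ put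
\[
C_\varepsilon=\{x\in\bar X:\ \varepsilon_lh_l(x)\ge0\text{ for all }l\}.
\]
If $C_\varepsilon\ne\emptyset$, then for each $\mu$ the sign attached to $\xi_\mu-c_0$ is $+1$ and the sign attached to $\xi_\mu-c_p$ is $-1$; so for some $\nu$ the signs at $c_\nu$, $c_{\nu+1}$ are $+1,-1$, and $\xi_\mu\in[c_\nu,c_{\nu+1}]$ on $C_\varepsilon$. Thus $C_\varepsilon$ has diameter less than $\delta$ and lies in a set of the cover, and
\begin{equation}\label{eq:ocell}
o|_{C_\varepsilon}=0\qquad\text{for all }\varepsilon .
\end{equation}
For $E\subset\{1,\dots,L\}$ put $h_E=\prod_{l\in E}h_l$ and $\varepsilon_E=\prod_{l\in E}\varepsilon_l$, with $h_\emptyset=1$ and $\varepsilon_\emptyset=1$.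

Let $\Phi$ be the finite set of regular functions $h_E\prod_{a\in B}f_{a,\nu(a)}$ on $X$, for all $E$, all nonempty $B$ and all choices of the $\nu(a)$. The map
\[
\Psi:X\to\bar X\times\widehat{\mathbb R}^{\,\Phi}\subset\mathbb R^M,\qquad x\mapsto\big(x,(\varphi(x))_{\varphi\in\Phi}\big),
\]
is regular with bounded image. Let $K=\overline{\Psi(X)}$ and let $b:K\to\bar X$ be the projection. The graph $\Psi(X)$ is closed in $X\times\widehat{\mathbb R}^{\,\Phi}$, so $b^{-1}(X)=\Psi(X)$. Hence $\Psi$ defines an open dense embedding $j_K:X\to K$ with $bj_K=j$, and we regard $X$ as a subset of $K$. Each $\varphi\in\Phi$ has a continuous extension $\tilde\varphi:K\to\widehat{\mathbb R}$, the projection to the factor $\varphi$.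

Let $\mathcal J_K=j_{K*}\mathbb Q_X$ and $\mathcal S_K=\mathcal J_K/\mathbb Q_K$; again $\mathbb Q_K\to\mathcal J_K$ is injective by density. We have $b_*\mathcal J_K=\mathcal J$. The composite $\mathcal J=b_*\mathcal J_K\to b_*\mathcal S_K$ kills $\mathbb Q_{\bar X}$, because a locally constant function $c$ on an open $N\subset\bar X$ gives the locally constant function $c\circ b$ on $b^{-1}(N)$. It therefore induces
\[
e:\mathcal S\to b_*\mathcal S_K .
\]
Our aim is to show $e(o)=0$.

\subsection{Multiplication by signs}

For $\varphi\in\Phi$ the open sets $\{\tilde\varphi\ne0\}$ and $\{\tilde\varphi\ne\infty\}$ cover $K$. On the first, $\operatorname{sgn}\varphi$ is locally constant on the part in $X$, so it is a section of $\mathcal J_K$. On the intersection it extends to the locally constant function $\operatorname{sgn}\tilde\varphi$, so its class in $\mathcal S_K$ is $0$ there. We may therefore glue: there is a section $\langle\varphi\rangle\in\Gamma(K,\mathcal S_K)$ with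
\begin{enumerate}
\item[(P0)] $\langle\varphi\rangle=[\operatorname{sgn}\varphi]$ on $\{\tilde\varphi\ne0\}$ and $\langle\varphi\rangle=0$ on $\{\tilde\varphi\ne\infty\}$.
\end{enumerate}
Thus $\langle\varphi\rangle$ records the jumps of $\operatorname{sgn}\varphi$ through $\infty$ and ignores the jumps through $0$. It depends on $\varphi$ only up to positive continuous factors:
\begin{enumerate}
\item[(P1)] If $G\subset K$ is open, $u:G\to\mathbb R\setminus0$ is continuous, $\varphi,\varphi'\in\Phi$ and $\varphi'=u\varphi$ on $G\cap X$, then $\langle\varphi'\rangle=\operatorname{sgn}(u)\langle\varphi\rangle$ on $G$.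
\end{enumerate}
Indeed, multiplication $(\mathbb R\setminus0)\times\widehat{\mathbb R}\to\widehat{\mathbb R}$ is continuous, so $\tilde\varphi'=u\tilde\varphi$ on $G$ by density. The two open sets for $\varphi$ and for $\varphi'$ then have the same traces on $G$, and on each of them the identity follows from (P0), since $\operatorname{sgn}u$ is locally constant.

In Example~\ref{ex:blow} take the point of $K_0$ over $(x,y,t)=(0,1,0)$ with $\tilde\varphi=\infty$. Near it $K_0$ has coordinates $x$ and $\varpi=t/x$, the subset $X_0$ is $\{x\varpi\ne0\}$, and $\langle x/t\rangle=[\operatorname{sgn}\varpi]$. For $x\ne0$ this is $\operatorname{sgn}(x)\,[\operatorname{sgn}t]$, and it is defined across $x=0$.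

\begin{lemma}\label{lem:mult}
For each $E\subset\{1,\dots,L\}$ there is a homomorphism $\mathcal M_E:\mathcal S\to b_*\mathcal S_K$ such that on every good cube $N$ at a point $x$
\[
\mathcal M_E\big([\operatorname{sgn}f_B]\big)=\langle h_Ef_B\rangle|_{b^{-1}(N)},\qquad\emptyset\ne B\subset A(x).
\]
Moreover:
\begin{enumerate}
\item[(a)] $\mathcal M_\emptyset=e$;
\item[(b)] if $l\notin E$ and $h_l$ has a constant nonzero sign on an open set $U\subset\bar X$, then $\mathcal M_{E\cup\{l\}}=\operatorname{sgn}(h_l)\,\mathcal M_E$ over $U$.
\end{enumerate}
\end{lemma}

\begin{proof}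
The formula defines a linear map $\mathcal S(N)\to\mathcal S_K(b^{-1}(N))$ for each good cube with its data. By (S5) we must check compatibility for a good cube $N'\subset N$ at a point $x'$, with functions $f'_a=1/t'_a$; the case $N'=N$ with other data is included and gives independence of the data. By (G1) for $N$ we have $A(x')\subset A(x)$. Let $\emptyset\ne B\subset A(x)$ and $B'=B\cap A(x')$. For $a\in B\setminus B'$ the cube $N'$ does not meet $Z_a$, so $f_a=1/t_a$ is continuous and nowhere zero on $N'$. For $a\in B'$ the functions $t_a$ and $t'_a$ generate the same ideal at every point of $N'$, so $t'_a/t_a$ is continuous and nowhere zero on $N'$, and $f_a=(t'_a/t_a)f'_a$. Hence $f_B=uf'_{B'}$ on $N'\cap X$ with $u$ continuous and nowhere zero on the connected set $N'$, of constant sign $\epsilon'$.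

If $B'\ne\emptyset$, then $[\operatorname{sgn}f_B]|_{N'}=\epsilon'[\operatorname{sgn}f'_{B'}]$, and (P1) with the factor $u\circ b$ gives $\langle h_Ef_B\rangle=\epsilon'\langle h_Ef'_{B'}\rangle$ on $b^{-1}(N')$. If $B'=\emptyset$, then $\operatorname{sgn}f_B=\epsilon'$ is constant on $N'\cap X$, so $[\operatorname{sgn}f_B]|_{N'}=0$. On the other side, the extension of $h_Ef_B$ to $b^{-1}(N')$ is the finite function $(h_Eu)\circ b$ by density, so $\langle h_Ef_B\rangle=0$ there by (P0). In both cases restriction commutes with $\mathcal M_E$.

(a) On $N\cap X$ we have $|f_B|\ge\eta^{-|B|}$, because $|t_a|<\eta$. By density $\tilde f_B\ne0$ on $b^{-1}(N)$, and (P0) gives $\langle f_B\rangle=[\operatorname{sgn}f_B]=e([\operatorname{sgn}f_B])$ there.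

(b) For a good cube $N\subset U$ apply (P1) on $b^{-1}(N)$ with the factor $h_l\circ b$.
\end{proof}

Following \eqref{eq:indicator}, put
\[
\mathcal P_\varepsilon=2^{-L}\sum_E\varepsilon_E\,\mathcal M_E:\ \mathcal S\to b_*\mathcal S_K .
\]
The division by $2^L$, like the use of characters as a basis and the factor $\frac12$ in Example~\ref{ex:blow}, requires rational coefficients.

\begin{lemma}\label{lem:part}
We have $\sum_\varepsilon\mathcal P_\varepsilon=e$, and $\mathcal P_\varepsilon$ vanishes over $\bar X\setminus C_\varepsilon$.
\end{lemma}

\begin{proof}
For $E\ne\emptyset$, changing one sign $\varepsilon_l$ with $l\in E$ shows $\sum_\varepsilon\varepsilon_E=0$, while $\sum_\varepsilon\varepsilon_\emptyset=2^L$. So $\sum_\varepsilon\mathcal P_\varepsilon=\mathcal M_\emptyset=e$. Let $x\notin C_\varepsilon$, say $\varepsilon_lh_l(x)<0$. Near $x$ we have $\operatorname{sgn}h_l=-\varepsilon_l$, so for $l\notin E$ Lemma~\ref{lem:mult}(b) gives $\varepsilon_{E\cup\{l\}}\mathcal M_{E\cup\{l\}}=-\varepsilon_E\mathcal M_E$. The terms of $\mathcal P_\varepsilon$ cancel in pairs $E$, $E\cup\{l\}$.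
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:comp}}

Let $\iota_\varepsilon:C_\varepsilon\to\bar X$ be the inclusion. By Lemma~\ref{lem:part} and (S2), $\mathcal P_\varepsilon$ factors as $\mathcal S\to\iota_{\varepsilon*}\iota_\varepsilon^{-1}\mathcal S\to b_*\mathcal S_K$, and the image of $o$ in the cohomology of the middle sheaf corresponds to $o|_{C_\varepsilon}$, which is $0$ by \eqref{eq:ocell}. Hence
\[
e(o)=\sum_\varepsilon\mathcal P_\varepsilon(o)=0\quad\text{in }H^k(\bar X;b_*\mathcal S_K).
\]
Consider the diagram
\[
\begin{array}{ccccc}
& & H^k(\bar X;b_*\mathcal J_K) & \longrightarrow & H^k(\bar X;b_*\mathcal S_K)\\[2pt]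
& & \big\downarrow{\scriptstyle b^\sharp} & & \big\downarrow{\scriptstyle b^\sharp}\\[2pt]
H^k(K;\mathbb Q) & \longrightarrow & H^k(K;\mathcal J_K) & \longrightarrow & H^k(K;\mathcal S_K),
\end{array}
\]
in which the square commutes by (S1) and the lower row is exact. The upper map is induced by $\mathcal J\to\mathcal S\to b_*\mathcal S_K$, so it sends $\hat\alpha$ to $e(o)=0$. Therefore $b^\sharp\hat\alpha$ is the image of some $\alpha_K\in H^k(K;\mathbb Q)$. By (S1), applied to $j_K$ and to the composition $j=bj_K$,
\[
\Psi^*\alpha_K=j_K^*\alpha_K=j_K^\sharp\,b^\sharp\hat\alpha=j^\sharp\hat\alpha=\alpha .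
\]
This proves Theorem~\ref{thm:comp}, and with it Theorem~\ref{thm:main}.

\section{Degree zero and the complexification}\label{sec:more}

The hyperbola is an instance of a general rule: in degree $0$, algebraic forms see the irreducible components, whereas de Rham cohomology sees the connected components.

\begin{proposition}\label{prop:zero}
For a nonsingular real algebraic variety $X$, the dimension of $H^0_{dR}(X)_{alg}$ is the number of irreducible components of $X$.
\end{proposition}

\begin{proof}
Let $X$ be irreducible of dimension $d$, and let $p/q$ be regular with zero differential. It equals a constant $c$ on a connected component of $X$, which is a $d$-dimensional manifold. A proper algebraic subset of the irreducible variety $X$ has dimension less than $d$ and cannot contain a $d$-dimensional manifold; so $p-cq$ vanishes on $X$, and $p/q=c$. In general, a locally constant regular function is thus constant on each irreducible component, and the indicator functions of the irreducible components are regular by Lemma~\ref{lem:reg}(c).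
\end{proof}

Algebraic forms extend holomorphically off the zeros of their denominators. Theorem~\ref{thm:main} therefore says that the cycles of $X$ survive in a suitable Zariski neighborhood of $X$ in its complexification.

\begin{corollary}\label{cor:cx}
Let $X\subset\mathbb R^n$ be irreducible and nonsingular, and let $X_{\mathbb C}\subset\mathbb C^n$ be the complex zero set of $I(X)$. There is a Zariski open nonsingular subset $U\subset X_{\mathbb C}$ containing $X$ such that $H_k(X;\mathbb Q)\to H_k(U;\mathbb Q)$ is injective for all $k\ge1$.
\end{corollary}

\begin{proof}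
A polynomial $g\in\mathbb C[x]$ that vanishes on $X$ has real and imaginary parts in $I(X)$, so the ideal of $X_{\mathbb C}$ is $I(X)\otimes\mathbb C$ and consists of the complex polynomials that vanish on $X$. It is prime: if $gh$ vanishes on $X$, then $(g\bar g)(h\bar h)\in I(X)$, so $g\bar g=|g|^2$, say, vanishes on $X$, and so does $g$. Thus $X_{\mathbb C}$ is irreducible of dimension $d=\dim X$. At a point of $X$ the differentials of the elements of $I(X)$ have rank $n-d$, so the point is nonsingular on $X_{\mathbb C}$, with tangent space $T_xX\otimes\mathbb C$.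

The total cohomology of $X$ is finite-dimensional, so by Theorem~\ref{thm:main} finitely many closed algebraic forms $\omega_1,\dots,\omega_r$ span all $H^k_{dR}(X)$ with $k\ge1$. Let $U$ be the nonsingular locus of $X_{\mathbb C}$ minus the zeros of their denominators. It contains $X$, and it is a connected complex manifold because $X_{\mathbb C}$ is irreducible. The same formulas define holomorphic forms $\tilde\omega_\nu$ on $U$. At $x\in X$ the complex multilinear form $d\tilde\omega_\nu$ vanishes on $T_xX$, hence on $T_xU=T_xX\otimes\mathbb C$. In local holomorphic coordinates in which $X$ is the real locus, the coefficients of $d\tilde\omega_\nu$ are holomorphic functions that vanish on an open subset of $\mathbb R^d$, so they vanish; by the identity theorem $d\tilde\omega_\nu=0$ on $U$. If a class in $H_k(X;\mathbb Q)$ becomes zero in $H_k(U;\mathbb Q)$, then by Stokes all $\omega_\nu$ of degree $k$ have integral $0$ over it, and the class is $0$.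
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCR}
Bochnak, Coste, Roy, \emph{Real Algebraic Geometry}.

\bibitem{Kollar}
Koll\'ar, \emph{Lectures on Resolution of Singularities}.

\bibitem{Problem}
\emph{Real Algebraic Differential Forms On Real Algebraic Varieties},
\texttt{http://www.metu.edu.tr/\%7Eozan/deRham.pdf}.

\end{thebibliography}
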